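\title{Cross-ratios and partitions of two measures by a four-fan}

\begin{abstract}
A $4$-fan on the sphere $S^2$ consists of four great semicircles joining a point to its antipode. It has been conjectured that every vector $\alpha=(\alpha_1,\dots,\alpha_4)$ with positive entries and sum $1$ can be realized by a common $4$-fan for any two absolutely continuous probability measures, that is, with sectors of measures $\alpha_1,\dots,\alpha_4$ in cyclic order for both. We disprove this. For example, $(\frac18,\frac38,\frac18,\frac38)$ cannot always be realized, and the vectors that cannot always be realized contain a nonempty open subset of the simplex. The measures are concentrated near two great semicircles. A common partition would force two quadruples of points on a line to have the same cross-ratio, while the measures are chosen so that one cross-ratio is constant and the other is uniformly small.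
\end{abstract}

\section{The question and the results}

\subsection{Fans and common partitions}

Throughout, \emph{measure on $S^2$} means a Borel probability measure that is absolutely continuous with respect to surface area, unless we say otherwise. A \emph{$k$-fan} on $S^2$ consists of a point $x\in S^2$, its \emph{apex}, and $k$ pairwise distinct great semicircles, each joining $x$ to $-x$. They divide $S^2$ into $k$ closed sectors $\sigma_1,\dots,\sigma_k$ with nonempty interior, listed in cyclic order around $x$. The list may start with any sector and run in either direction; since we prove nonexistence, this permissive reading gives the strongest statements. The chosen listing is regarded as part of the fan. For $\alpha=(\alpha_1,\dots,\alpha_k)$, the fan is an \emph{$\alpha$-partition} for $\mu$ if $\mu(\sigma_i)=\alpha_i$ for $i=1,\dots,k$. Let $\mathcal A_{k,m}$ be the set of all $\alpha$ such that any $m$ measures $\mu_1,\dots,\mu_m$ on $S^2$ have a common $\alpha$-partition, that is, one $k$-fan that, with one and the same listing of its sectors, is an $\alpha$-partition for every $\mu_j$. By our convention on listing, $\mathcal A_{k,m}$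 is invariant under cyclic shifts and reversal of coordinates.

Two conditions on $\alpha\in\mathcal A_{k,m}$ are immediate. The sum of the $\alpha_i$ is $1$, because sectors overlap only in null sets. Each $\alpha_i$ is positive, because we may take $\mu_1$ to be the uniform measure, for which every sector has positive measure. For a single measure and $k\ge2$ these conditions also suffice. Fix any apex and any first semicircle. The measure swept out when the semicircle turns once around the apex grows continuously from $0$ to $1$, so we can stop it at the values $\alpha_1$, $\alpha_1+\alpha_2$, and so on. Three real parameters remain free: two for the apex and one for the first semicircle. Each further measure imposes $k-1$ equations, so $m$ measures impose $(m-1)(k-1)$ equations on three parameters. This number is $2$ for $(k,m)=(2,3)$ and $(3,2)$, and it is $3$ for $(4,2)$. So there are enough parameters in these three cases, with none to spare in the last. The following guess, posed in \cite{source}, is therefore natural.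

\begin{quote}
\textbf{Conjecture.} For $(k,m)\in\{(2,3),(3,2),(4,2)\}$, a vector $\alpha$ belongs to $\mathcal A_{k,m}$ if and only if $\alpha_1+\dots+\alpha_k=1$ and $\alpha_i>0$ for $i=1,\dots,k$.
\end{quote}

Two conventions should be recorded. In \cite{source} the index range is written as $1,\dots,m$; since $\alpha$ has one coordinate per sector, the intended range is $1,\dots,k$. Also, \cite{source} speaks of fans and measures in the Euclidean (projective) plane or on the $2$-sphere; we work on the sphere, and Proposition~\ref{prop:supp}(b) below concerns the Euclidean plane.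

As reported in \cite{source}, Bárány and Matoušek formulated these partitions on the $2$-sphere, the three pairs $(k,m)$ are the interesting ones, and the following is due to them. Up to a permutation of coordinates, $(\frac14,\frac14,\frac14,\frac14)$ and $(\frac15,\frac15,\frac15,\frac25)$ belong to $\mathcal A_{4,2}$. Moreover $\mathcal A_{3,2}$ contains $(\frac13,\frac13,\frac13)$, $(\frac12,\frac14,\frac14)$ and all $(\frac p5,\frac q5,\frac r5)$ with positive integers $p,q,r$ of sum $5$.

We show that the conjecture is false, because its ``if'' part fails in the borderline case $(4,2)$.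

\subsection{Results}

\begin{theorem}\label{thm:main}
Let $k,l\ge1$ be integers, $N=k+l+1$, and let $\alpha_1,\dots,\alpha_4>0$ with $\sum\alpha_i=1$ satisfy
\[
\alpha_2>\frac kN,\qquad \alpha_4>\frac lN .
\]
Then $\alpha\notin\mathcal A_{4,2}$. The same holds if $\alpha_1>\frac kN$ and $\alpha_3>\frac lN$.
\end{theorem}

For $k=l=1$ this says that every positive $\alpha$ with sum $1$ and $\alpha_2,\alpha_4>\frac13$ fails. In particular $(\varepsilon,\frac12-\varepsilon,\varepsilon,\frac12-\varepsilon)$ fails for $0<\varepsilon<\frac16$; the value $\varepsilon=\frac18$ gives the example in the abstract. The condition is open, so the complement of $\mathcal A_{4,2}$ in the open simplex has nonempty interior. Large values of $k$ or $l$ cover very unequal $\alpha_2,\alpha_4$, provided that $\alpha_1+\alpha_3$ is small.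

\begin{corollary}\label{cor:small}
If $\alpha_i>0$, $\sum\alpha_i=1$ and $\alpha_1+\alpha_3<\frac13\min(\alpha_2,\alpha_4)$, then $\alpha\notin\mathcal A_{4,2}$.
\end{corollary}

The failure is not caused by lack of smoothness or by zeros of the densities, and it persists in the plane. A planar $4$-fan consists of four distinct rays from a point of $\mathbb R^2$; partitions are defined as on the sphere.

\begin{proposition}\label{prop:supp}
Let $\alpha$ be as in Theorem~\ref{thm:main}.
\begin{enumerate}
\item[(a)] There are two measures on $S^2$ with strictly positive $C^\infty$ densities and a neighborhood $U$ of $\alpha$ such that this pair has no common $\alpha'$-partition for any $\alpha'\in U$.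
\item[(b)] There are two absolutely continuous probability measures on $\mathbb R^2$ that have no common $\alpha$-partition by a planar $4$-fan.
\end{enumerate}
\end{proposition}

Theorem~\ref{thm:main} is consistent with the positive results quoted above. Its hypothesis requires two opposite coordinates with sum greater than $\frac{k+l}N=\frac{N-1}N\ge\frac23$, whereas two coordinates of $(\frac14,\frac14,\frac14,\frac14)$ or of $(\frac15,\frac15,\frac15,\frac25)$ have sum at most $\frac35$. We do not determine $\mathcal A_{4,2}$, and we make no claim about the pairs $(2,3)$ and $(3,2)$ taken separately.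

\section{The idea: four rays and two lines}\label{sec:idea}

\subsection{Where an invariant comes from}

Look at the open hemisphere $\{Z>0\}$ through the chart $Z=1$, in which great circles become straight lines and a fan with apex in $\{Z>0\}$ becomes a set of rays from a point. Suppose for a moment that the two measures live on the parallel lines $\ell_1=\{Y=0\}$ and $\ell_2=\{Y=1\}$, and that the apex $x=(x_1,x_2)$ lies below both, as in Figure~\ref{fig:lines}. A ray from $x$ through $(p,0)$ meets $\ell_2$ in $(A(p),1)$, where
\[
A(p)=x_1+\frac{1-x_2}{-x_2}\,(p-x_1)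
\]
is an increasing affine function. If all four rays point upward, then the fan cuts the measure on $\ell_1$ at points $p_1,\dots,p_4$ and the measure on $\ell_2$ at $A(p_1),\dots,A(p_4)$. The two quadruples have the same cross-ratio. So such a common partition is impossible if all quadruples cutting the first measure in the proportions $\alpha$ have smaller cross-ratio than all those cutting the second.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-4.8,0)--(4.8,0) node[right] {$\ell_1$};
\draw (-4.8,1)--(4.8,1) node[right] {$\ell_2$};
\draw[line width=3pt] (-2.9,0)--(-2.1,0);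
\draw[line width=3pt] (-0.3,0)--(0.4,0);
\draw[line width=3pt] (2.7,0)--(3.5,0);
\draw (0,-2.5)--(-3.96,1.4);
\draw (0,-2.5)--(-3.49,1.4);
\draw (0,-2.5)--(0.57,1.4);
\draw (0,-2.5)--(4.62,1.4);
\fill (0,-2.5) circle (2pt) node[below] {$x$};
\node[below left] at (-2.54,0) {$p_1$};
\node[above right] at (-2.24,0) {$p_2$};
\node[below left] at (0.36,-0.05) {$p_3$};
\node[below right] at (2.96,0) {$p_4$};
\node[below left] at (-3.56,1) {$A(p_1)$};
\node[above right] at (-3.14,1) {$A(p_2)$};
\node[above left] at (0.51,1) {$A(p_3)$};
\node[above left] at (4.14,1) {$A(p_4)$};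
\end{tikzpicture}
\caption{Four rays from a point $x$ below two parallel lines (schematic). The ray through $p_i\in\ell_1$ meets $\ell_2$ in $A(p_i)$, where $A$ is affine, so the two quadruples have equal cross-ratios. Each thick segment carries mass $\frac13$ of a measure on $\ell_1$. The points $p_i$ cut this measure into parts of masses $\frac18,\frac38,\frac18$ and, for the two outer pieces together, $\frac38$; here $p_1$ and $p_2$ lie in the same thick segment.}
\label{fig:lines}
\end{figure}

Three points need care. Rays may miss a line, so we work on the projective line. The apex may lie elsewhere, for instance between the lines or on one of them. And measures on lines are not absolutely continuous, so they must be thickened. The last two points are dealt with in Sections~\ref{sec:limits} and~\ref{sec:reduction}. First we find the measures on the lines.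

\subsection{Quadruples and cross-ratios}

Let $\mathbb{RP}^1=\mathbb R\cup\{\infty\}$, identified with $\mathbb R/\pi\mathbb Z$ by $p=\tan\varphi$, $\infty=\tan\frac\pi2$. The positive direction is that of increasing $\varphi$, which on $\mathbb R$ is the usual one, and $[p,q]$ denotes the closed arc from $p$ to $q$ in the positive direction. An absolutely continuous probability measure $F$ on $\mathbb R$ is also regarded as a measure on $\mathbb{RP}^1$, with no mass at $\infty$. For $\beta=(\beta_1,\dots,\beta_4)$, a \emph{$\beta$-quadruple of $F$} is a $4$-tuple of distinct points $p_1,\dots,p_4\in\mathbb{RP}^1$ in positive cyclic order with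
\[
F([p_i,p_{i+1}])=\beta_i\qquad(i=1,\dots,4,\ \text{indices mod }4).
\]
For distinct $p_1,\dots,p_4\in\mathbb{RP}^1$ let
\[
c(p)=\frac{|p_2-p_1|\,|p_4-p_3|}{|p_3-p_2|\,|p_1-p_4|},
\]
where, if some $p_j$ is $\infty$, the two factors containing it are omitted. One of these is in the numerator and one in the denominator. This is the absolute value of a cross-ratio. If $A$ is an affine bijection of $\mathbb R$ with slope $a$, extended by $A(\infty)=\infty$, then $c(A(p))=c(p)$, because numerator and denominator are multiplied by the same power of $|a|$.

In the angular coordinate, with $p_i=\tan\varphi_i$,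
\begin{equation}\label{eq:sin}
c(p)=\frac{|\sin(\varphi_2-\varphi_1)|\,|\sin(\varphi_4-\varphi_3)|}{|\sin(\varphi_3-\varphi_2)|\,|\sin(\varphi_1-\varphi_4)|}.
\end{equation}
Indeed $\sin(\varphi-\psi)=\cos\varphi\cos\psi\,(\tan\varphi-\tan\psi)$, and each index occurs once above and once below, so for finite $p_i$ all cosines cancel. If $p_j=\infty$, then the two factors with $\varphi_j$ are $|\sin(\varphi_i-\frac\pi2)|=|\cos\varphi_i|$ for the two cyclic neighbors $i$ of $j$. Rewriting the other two sines by the same identity, we find that each $|\cos\varphi_i|$ with $i\ne j$ occurs once above and once below, and again all cosines cancel. For $p$ in positive cyclic order we choose lifts to $\mathbb R$ with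
\[
\varphi_1<\varphi_2<\varphi_3<\varphi_4<\varphi_1+\pi .
\]
Then all differences lie in $(0,\pi)$, and $|\sin(\varphi_1-\varphi_4)|=\sin(\varphi_1+\pi-\varphi_4)$.

\section{Two measures on the line}\label{sec:line}

\subsection{A measure with constant cross-ratio}

By \eqref{eq:sin} the cross-ratio depends only on the differences of the $\varphi_i$. So we let $G$ be the uniform distribution in the coordinate $\varphi\in\mathbb R/\pi\mathbb Z$, that is, the Cauchy distribution on $\mathbb R$. A $\beta$-quadruple of $G$ has $\varphi_{i+1}-\varphi_i=\pi\beta_i$ for $i=1,2,3$ and $\varphi_1+\pi-\varphi_4=\pi\beta_4$, wherever it starts. Hence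
\begin{equation}\label{eq:M}
c(q)=\frac{\sin\pi\beta_1\,\sin\pi\beta_3}{\sin\pi\beta_2\,\sin\pi\beta_4}
\qquad\text{for every $\beta$-quadruple $q$ of $G$.}
\end{equation}

\subsection{A measure with clumps and gaps}

To make $c$ small we want $p_1,p_2$ or $p_3,p_4$ to be forced close together, while $p_2,p_3$ and $p_4,p_1$ stay apart. So we collect the mass in short clumps: two points cutting the same clump are close. Let $N\ge3$ and $0<\delta<\frac\pi N$. Let $F=F_{N,\delta}$ have, in the coordinate $\varphi$, mass $\frac1N$ spread uniformly over each of the \emph{clumps}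
\[
J_r=\Bigl[\frac{\pi r}N,\frac{\pi r}N+\delta\Bigr],\qquad r=0,\dots,N-1 .
\]
It is absolutely continuous on $\mathbb R$. The same formula for all $r\in\mathbb Z$ gives the lifted clumps in $\mathbb R$. Let $\Phi:\mathbb R\to\mathbb R$ be the continuous nondecreasing distribution function of the lifted measure, with $\Phi(0)=0$ and $\Phi(\varphi+\pi)=\Phi(\varphi)+1$. Thus, for lifts as above, a $\beta$-quadruple of $F$ satisfies $\Phi(\varphi_{i+1})-\Phi(\varphi_i)=\beta_i$ for $i=1,2,3$ and $\Phi(\varphi_1+\pi)-\Phi(\varphi_4)=\beta_4$. On a lifted clump $J_r$ the function $\Phi$ increases strictly from $\frac rN$ to $\frac{r+1}N$. For $i\in\mathbb Z$ the set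
\[
\Phi^{-1}\Bigl(\frac iN\Bigr)=\Bigl[\frac{\pi(i-1)}N+\delta,\ \frac{\pi i}N\Bigr]
\]
is an interval of length $\frac\pi N-\delta$, called a \emph{gap}. The complement of all gaps is the union of the interiors of the lifted clumps.

\begin{lemma}\label{lem:gaps}
Let $\varphi<\psi$ be real numbers.
\begin{enumerate}
\item[(a)] If $[\Phi(\varphi),\Phi(\psi)]$ contains no integer multiple of $\frac1N$, then $\psi-\varphi<\delta$.
\item[(b)] If $\Phi(\psi)-\Phi(\varphi)>\frac1N$, then $\psi-\varphi\ge\frac\pi N-\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The interval $[\varphi,\psi]$ meets no gap, hence lies in the interior of one lifted clump.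
(b) The open interval $(\Phi(\varphi),\Phi(\psi))$ has length greater than $\frac1N$, so it contains some $\frac iN$. The whole gap $\Phi^{-1}(\frac iN)$ then lies in $(\varphi,\psi)$.
\end{proof}

\subsection{An example with three clumps}\label{sec:example}

Let $\alpha=(\frac18,\frac38,\frac18,\frac38)$. Formula \eqref{eq:M} gives
\[
c(q)=\frac{\sin^2(\pi/8)}{\sin^2(3\pi/8)}=\tan^2\frac\pi8=(\sqrt2-1)^2=3-2\sqrt2
\]
for every $\alpha$-quadruple $q$ of $G$. Take $N=3$ and $\delta=\frac1{12}$, so $F$ consists of three clumps. Let $p$ be an $\alpha$-quadruple of $F$ and $u=\Phi(\varphi_1)$. The four cuts are at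
\[
\Phi(\varphi_1)=u,\quad \Phi(\varphi_2)=u+\tfrac18,\quad \Phi(\varphi_3)=u+\tfrac12,\quad \Phi(\varphi_4)=u+\tfrac58 .
\]
\emph{One of the two arcs of mass $\frac18$ lies in a single clump.} Suppose that both $[u,u+\frac18]$ and $[u+\frac12,u+\frac58]$ contained multiples of $\frac13$. The difference of these multiples would be a multiple of $\frac13$ in $[\frac38,\frac58]$. But this interval lies strictly between $\frac13$ and $\frac23$. So by Lemma~\ref{lem:gaps}(a) one of $\varphi_2-\varphi_1$, $\varphi_4-\varphi_3$ is less than $\delta$. Its sine is less than $\delta$ and the other sine is at most $1$, so the numerator in \eqref{eq:sin} is less than $\delta$.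

\emph{The two arcs of mass $\frac38$ are not short.} As $\frac38>\frac13$, by Lemma~\ref{lem:gaps}(b) both $\varphi_3-\varphi_2$ and $\varphi_1+\pi-\varphi_4$ are at least $\frac\pi3-\delta$. Their sum is less than $\pi$, so both are at most $\pi-(\frac\pi3-\delta)$. Since $\frac\pi3-\frac1{12}>\frac\pi3-\frac\pi{12}=\frac\pi4$, both sines in the denominator exceed $\sin\frac\pi4$. Therefore
\[
c(p)<\frac{1/12}{1/2}=\frac16<3-2\sqrt2 ,
\]
the last inequality because $2\sqrt2<\frac{17}6$, that is, $8<\frac{289}{36}$. No affine map can carry an $\alpha$-quadruple of $F$ to one of $G$.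

\subsection{The general case}

What made the numerator small in the example is that $[\alpha_2,1-\alpha_4]$ contains no multiple of $\frac1N$. The hypothesis of Theorem~\ref{thm:main} places this interval strictly between two consecutive multiples:
\begin{equation}\label{eq:between}
\frac kN<\alpha_2<1-\alpha_4<1-\frac lN=\frac{k+1}N .
\end{equation}
When we read a fan along a line, the direction may be reversed. For this reason we also admit the vector
\[
\alpha^*=(\alpha_3,\alpha_2,\alpha_1,\alpha_4).
\]

\begin{proposition}\label{prop:line}
Let $\alpha,k,l,N$ be as in the first part of Theorem~\ref{thm:main}. There are absolutely continuous probability measures $F,G$ on $\mathbb R$ such that, for each $\beta\in\{\alpha,\alpha^*\}$, we have $c(p)<c(q)$ for all $\beta$-quadruples $p$ of $F$ and $q$ of $G$.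
\end{proposition}

\begin{proof}
Let $G$ be the Cauchy distribution. By \eqref{eq:M}, for both choices of $\beta$,
\[
c(q)=M:=\frac{\sin\pi\alpha_1\sin\pi\alpha_3}{\sin\pi\alpha_2\sin\pi\alpha_4}>0 .
\]
Let $F=F_{N,\delta}$; note that $N=k+l+1\ge3$. Choose $\delta\in(0,\frac\pi N)$ so small that
\[
\frac{\delta}{\sin^2g}<M,\qquad\text{where } g=\frac\pi N-\delta .
\]
Let $p$ be a $\beta$-quadruple of $F$ and $u=\Phi(\varphi_1)$. Here $\beta_2=\alpha_2$ and $\beta_4=\alpha_4$, so
\[
\Phi(\varphi_2)=u+\beta_1,\qquad \Phi(\varphi_3)=u+\beta_1+\alpha_2,\qquad \Phi(\varphi_4)=u+1-\alpha_4 .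
\]
Suppose there were integers $i,j$ with $\frac iN\in[u,u+\beta_1]$ and $\frac jN\in[u+\beta_1+\alpha_2,\,u+1-\alpha_4]$. Then $\alpha_2\le\frac{j-i}N\le1-\alpha_4$, which contradicts \eqref{eq:between}. So by Lemma~\ref{lem:gaps}(a) one of $\varphi_2-\varphi_1$, $\varphi_4-\varphi_3$ is less than $\delta$, and the numerator in \eqref{eq:sin} is less than $\delta$.

Since $k,l\ge1$, both $\alpha_2$ and $\alpha_4$ exceed $\frac1N$. By Lemma~\ref{lem:gaps}(b), $\varphi_3-\varphi_2\ge g$ and $\varphi_1+\pi-\varphi_4\ge g$. The sum of these two lengths is less than $\pi$, so both lie in $[g,\pi-g]$. As $0<g<\frac\pi2$, both sines in the denominator are at least $\sin g$. Hence $c(p)<\delta/\sin^2g<M$.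
\end{proof}

\begin{remark}
The two parts of the proof show the role of the hypotheses. The inequalities $\alpha_2>\frac kN$, $\alpha_4>\frac lN$ make the numerator small, and $k,l\ge1$ keeps the denominator large. For $k=0$ and $l\ge2$, so $N=l+1$ and $\alpha_4>\frac lN$, the second part fails. Then $\alpha_1+\alpha_2+\alpha_3<\frac1N$, so all four points of an $\alpha$-quadruple can lie in one clump. For such a quadruple $c(p)$ does not tend to $0$ with $\delta$:
\[
c(p)=\frac{\sin(\delta N\alpha_1)\,\sin(\delta N\alpha_3)}{\sin(\delta N\alpha_2)\,\sin(\delta N(\alpha_1+\alpha_2+\alpha_3))}\ \longrightarrow\ \frac{\alpha_1\alpha_3}{\alpha_2(\alpha_1+\alpha_2+\alpha_3)}>0\qquad(\delta\to0).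
\]
\end{remark}

\section{Limits of fans}\label{sec:limits}

We now return to the sphere. The measures will be thin thickenings of measures carried by great semicircles, and we shall pass to the limit. A limit of fans may be degenerate: semicircles may coincide, and sectors may collapse. This section records what survives.

For unit vectors $w\perp x$ and $\theta\in\mathbb R$ let $R_x^\theta$ be the counterclockwise rotation by $\theta$ about $x$. For $\delta\in[0,2\pi]$ put
\[
S(x,w,\delta)=\{\cos r\,x+\sin r\,R_x^\theta w:\ 0\le r\le\pi,\ 0\le\theta\le\delta\}.
\]
Replacing the apex $x$ by $-x$ keeps the semicircles and the listing of the sectors, but reverses the sense in which the list runs around the apex. So we may always assume that the sectors of a $4$-fan are listed counterclockwise around $x$: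
\begin{equation}\label{eq:fan}
\sigma_i=S(x,w_i,\delta_i),\qquad w_{i+1}=R_x^{\delta_i}w_i,\qquad \delta_1+\dots+\delta_4=2\pi,
\end{equation}
with all $\delta_i>0$ and indices mod $4$. The semicircle $C_i=S(x,w_i,0)$ passes through $w_i$, and $\sigma_i$ lies between $C_i$ and $C_{i+1}$. By compactness, every sequence of $4$-fans has a subsequence along which $x^n\to x$, $w_i^n\to w_i$ and $\delta_i^n\to\delta_i\in[0,2\pi]$. The limits satisfy \eqref{eq:fan}, but some $\delta_i$ may be $0$. We call $x,w_i,\delta_i$, with the sets $\sigma_i$ and $C_i$, the \emph{limit} of the fans. It is a genuine $4$-fan exactly when all $\delta_i>0$.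

Recall that $\mu^n\to\nu$ weakly means $\int f\,d\mu^n\to\int f\,d\nu$ for all continuous $f$ on $S^2$, and that then $\limsup\mu^n(K)\le\nu(K)$ for closed $K$. The limit $\nu$ in the next lemma is any Borel probability measure.

\begin{lemma}\label{lem:limit}
Let $\mu^n\to\nu$ weakly, let $4$-fans with sectors $\sigma_i^n$ converge to a limit as above, and let $\mu^n(\sigma_i^n)\to\alpha_i$ for each $i$. Then
\begin{equation}\label{eq:upper}
\nu(\sigma_i)\ge\alpha_i\qquad(i=1,\dots,4).
\end{equation}
If moreover $\alpha_i>0$, $\sum\alpha_i=1$, and $\nu(C_i)=0$ for every $i$, then the limit is a genuine $4$-fan and $\nu(\sigma_i)=\alpha_i$ for every $i$.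
\end{lemma}

\begin{proof}
For $\eta>0$ let $K_\eta$ be the closed $\eta$-neighborhood of $\sigma_i$. We claim that $\sigma_i^n\subset K_\eta$ for large $n$. Otherwise, for infinitely many $n$ there are points $z_n=\cos r_n\,x^n+\sin r_n\,R_{x^n}^{\theta_n}w_i^n$ with $0\le r_n\le\pi$, $0\le\theta_n\le\delta_i^n$, at distance more than $\eta$ from $\sigma_i$. Along a subsequence $r_n\to r$ and $\theta_n\to\theta\le\delta_i$, so $z_n$ converges to a point of $\sigma_i$, a contradiction. Hence $\alpha_i=\lim\mu^n(\sigma_i^n)\le\limsup\mu^n(K_\eta)\le\nu(K_\eta)$. Let $\eta\to0$; since $\sigma_i$ is closed, $\nu(K_\eta)\to\nu(\sigma_i)$.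

Under the additional assumptions, $\delta_i=0$ would give $\sigma_i=C_i$ and $\nu(\sigma_i)=0<\alpha_i$, contrary to \eqref{eq:upper}. So all $\delta_i>0$. The sectors cover $S^2$, and distinct sectors now meet only in the null semicircles, hence $\sum\nu(\sigma_i)=1=\sum\alpha_i$, and \eqref{eq:upper} holds with equality for each $i$.
\end{proof}

\section{From the sphere to two lines}\label{sec:reduction}

\subsection{The measures}

With coordinates $(X,Y,Z)$ on $\mathbb R^3$ let
\[
V_1=\{Y=0\},\qquad V_2=\{Y=Z\},\qquad E_j=S^2\cap V_j,\qquad H_j=E_j\cap\{Z>0\}.
\]
The planes meet in the line spanned by $(1,0,0)$. In the chart $Z=1$ the half circles $H_1,H_2$ are the lines $\ell_1,\ell_2$ of Section~\ref{sec:idea}, parametrized by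
\[
\gamma_1(s)=\frac{(s,0,1)}{|(s,0,1)|},\qquad \gamma_2(t)=\frac{(t,1,1)}{|(t,1,1)|}\qquad(s,t\in\mathbb R).
\]
Let $F,G$ be absolutely continuous probability measures on $\mathbb R$. Let $\nu_1$ be the image of $F$ under $\gamma_1$ and $\nu_2$ the image of $G$ under $\gamma_2$. These are concentrated on $H_1$ and $H_2$ and have no atoms. To obtain absolutely continuous measures, let $\mu_1^n$ and $\mu_2^n$ be the images of $F\otimes\mathrm{Unif}[0,\frac1n]$ and $G\otimes\mathrm{Unif}[0,\frac1n]$ under
\[
(s,y)\mapsto\frac{(s,y,1)}{|(s,y,1)|}\qquad\text{and}\qquad(t,y)\mapsto\frac{(t,1+y,1)}{|(t,1+y,1)|}.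
\]
Both maps are diffeomorphisms of $\mathbb R^2$ onto $S^2\cap\{Z>0\}$, so the $\mu_j^n$ are absolutely continuous. By dominated convergence, $\mu_j^n\to\nu_j$ weakly.

\begin{proposition}\label{prop:reduction}
Let $\alpha_i>0$, $\sum\alpha_i=1$, and suppose that for infinitely many $n$ the pair $\mu_1^n,\mu_2^n$ has a common $\alpha$-partition. Then there are an increasing affine map $A$, a vector $\beta\in\{\alpha,\alpha^*\}$ and a $\beta$-quadruple $p$ of $F$ such that $A(p)$ is a $\beta$-quadruple of $G$.
\end{proposition}

The proof has two steps. The first, Lemma~\ref{lem:apex}, passes to the limit and excludes degenerate limits. The second reads the limit fan along the two circles.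

\subsection{The apex is off both circles}

\begin{lemma}\label{lem:apex}
Under the assumptions of Proposition~\ref{prop:reduction} there is a $4$-fan, listed counterclockwise, with apex $x\notin E_1\cup E_2$ and $\nu_1(\sigma_i)=\nu_2(\sigma_i)=\alpha_i$ for all $i$.
\end{lemma}

\begin{proof}
Take a convergent subsequence of the given fans. By Lemma~\ref{lem:limit}, the limit satisfies
\begin{equation}\label{eq:positive}
\nu_j(\sigma_i)\ge\alpha_i>0\qquad(j=1,2;\ i=1,\dots,4).
\end{equation}
If $x\notin E_j$, then $x$ and $-x$ lie on opposite sides of $V_j$, and each $C_i$ meets $E_j$ in one point. As $\nu_j$ is concentrated on $E_j$ and has no atoms, the $C_i$ are $\nu_j$-null. By the second part of Lemma~\ref{lem:limit} the limit is then a genuine fan with $\nu_j(\sigma_i)=\alpha_i$. If $x\notin E_1\cup E_2$, this applies to both $j$, and we are done. It remains to exclude the other positions of $x$.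

\emph{Case $x\in E_1\setminus E_2$.} The limit is a genuine fan with $\nu_2(\sigma_i)=\alpha_i$. Let $E^+,E^-$ be the two semicircles of $E_1$ from $x$ to $-x$. If $E^+$ is one of the $C_i$, it lies in exactly two closed sectors. Otherwise its relative interior lies in the interior of one sector and misses the others. The same holds for $E^-$. Since $\nu_1$ is concentrated on $E_1$ and has no atoms, \eqref{eq:positive} shows that each of the four sectors meets $E_1\setminus\{\pm x\}$ and hence contains $E^+$ or $E^-$. As each of $E^+,E^-$ lies in at most two sectors, each lies in exactly two, and these four sectors are different. Hence $E^+=C_r$ and $E^-=C_{r+2}$ for some $r$, and each of the two closed hemispheres bounded by $E_1$ is a union of two sectors. One of them is $S^2\cap\{Y\le0\}$. But $\nu_2$ is concentrated on $H_2\subset\{Y>0\}$, so two sectors are $\nu_2$-null, contradicting $\nu_2(\sigma_i)=\alpha_i>0$.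

\emph{Case $x\in E_2\setminus E_1$.} Now the limit is a genuine fan with $\nu_1(\sigma_i)=\alpha_i$. The same argument, with the roles of $E_1,\nu_1$ and $E_2,\nu_2$ exchanged, shows that $S^2\cap\{Y\ge Z\}$ is a union of two sectors. But $\nu_1$ is concentrated on $H_1\subset\{Y<Z\}$, a contradiction.

\emph{Case $x\in E_1\cap E_2=\{\pm(1,0,0)\}$.} Here the limit may be degenerate. The half circles $H_1,H_2$ are open great semicircles from $x$ to $-x$, with distinct directions $\eta_1\ne\eta_2$ at $x$. Let $I_i$ be the closed arc of directions at $x$ that starts at $w_i$ and has length $\delta_i$. The sector $\sigma_i$ contains $H_j$ if $\eta_j\in I_i$ and is disjoint from $H_j$ otherwise. By \eqref{eq:positive} each of the four arcs $I_i$ contains both $\eta_1$ and $\eta_2$. So every $\delta_i$ is positive, and $I_1,\dots,I_4$ are nondegenerate arcs that follow each other once around the circle of directions. No point lies in more than two of them, a contradiction.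
\end{proof}

\subsection{Reading the fan along the two circles}

\begin{proof}[Proof of Proposition~\ref{prop:reduction}]
Take the fan of Lemma~\ref{lem:apex} and write $x=(x_1,x_2,x_3)$. As $x\notin V_1\cup V_2$, we have $x_2\ne0$ and $x_2\ne x_3$. The idea is that projection along $x$ carries the trace of the fan on $V_1$ to its trace on $V_2$, and that in the chart this projection is affine.

\emph{Projection along $x$.} For $v\in V_1$ let $Tv$ be the unique point of $(v+\mathbb Rx)\cap V_2$. Solving $tx_2=b+tx_3$ for the point $(a,0,b)+tx$ gives
\[
T(a,0,b)=(a+mb,\ \lambda b,\ \lambda b),\qquad m=\frac{x_1}{x_2-x_3},\qquad \lambda=\frac{x_2}{x_2-x_3}\ne0 .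
\]
The cone over a sector,
\[
\mathbb R_{\ge0}\,\sigma_i=\{tx+\rho R_x^\theta w_i:\ t\in\mathbb R,\ \rho\ge0,\ 0\le\theta\le\delta_i\},
\]
and the half plane $\mathbb Rx+\mathbb R_{\ge0}w_i$ over $C_i$ are invariant under translations along $x$. Hence for $v\in V_1$
\begin{equation}\label{eq:cone}
v\in\mathbb R_{\ge0}\,\sigma_i\iff Tv\in\mathbb R_{\ge0}\,\sigma_i .
\end{equation}
Let $e_i=(a_i,0,b_i)$ be the point where $C_i$ meets $E_1$. Then $Te_i\ne0$ lies in the half plane over $C_i$, so $C_i$ meets $E_2$ in the positive multiple of $Te_i$ that lies on $S^2$.

\emph{The factor $\lambda$ is positive.} For $\lambda<0$ the projection would exchange the sides $Z>0$ and $Z<0$; in the chart of Section~\ref{sec:idea} this happens for an apex between the two lines, where no ray meets both. To exclude it, suppose that at most two of the $e_i$ lie in $H_1$. They cut $H_1$ into at most three arcs, each contained in one sector. As $\nu_1$ is concentrated on $H_1$ and has no atoms, at most three sectors would have positive $\nu_1$-measure, a contradiction. So $b_i>0$ for at least three $i$. The same argument for $H_2$ and $\nu_2$ gives $\lambda b_i>0$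 for at least three $i$. Since $3+3>4$, both inequalities hold for some $i$, and $\lambda>0$.

\emph{Transport by an affine map.} Put $A(s)=(s+m)/\lambda$, an increasing affine map. Since $T(s,0,1)=\lambda\,(A(s),1,1)$ with $\lambda>0$, \eqref{eq:cone} says that $\gamma_1(s)\in\sigma_i$ if and only if $\gamma_2(A(s))\in\sigma_i$. So, with $B_i=\{s\in\mathbb R:\gamma_1(s)\in\sigma_i\}$,
\begin{equation}\label{eq:masses}
F(B_i)=\nu_1(\sigma_i)=\alpha_i,\qquad G(A(B_i))=\nu_2(\sigma_i)=\alpha_i .
\end{equation}

\emph{The sets $B_i$ are arcs.} Sending a point of $E_1$ to the semicircle from $x$ to $-x$ through it identifies $E_1$ with the circle of directions at $x$, because each such semicircle meets $E_1$ exactly once. So the sets $\sigma_i\cap E_1$ are four arcs that follow each other once around $E_1$, and $\sigma_i\cap E_1$ has endpoints $e_i$ and $e_{i+1}$. Let $\kappa:E_1\to\mathbb{RP}^1$ be $\gamma_1^{-1}$ on $H_1$ and $\infty$ on the closed half circle $E_1\setminus H_1$. This map is continuous, is injective on $H_1$, and collapses the closed half circle to a point; in particular it preserves or reverses cyclic order. At most one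 $e_i$ lies outside $H_1$, so the points $q_i=\kappa(e_i)$ are distinct. They are in cyclic order on $\mathbb{RP}^1$, in the positive or in the negative direction, and $\kappa(\sigma_i\cap E_1)$ is the arc between $q_i$ and $q_{i+1}$ that contains no other $q_j$. Since $\kappa^{-1}(s)=\{\gamma_1(s)\}$ for $s\in\mathbb R$, the set $B_i$ is the intersection of this arc with $\mathbb R$.

\emph{Conclusion.} The map $A$, with $A(\infty)=\infty$, preserves the positive cyclic order. If the $q_i$ are in positive order, then $B_i=[q_i,q_{i+1}]\cap\mathbb R$, and by \eqref{eq:masses} $p=q$ is an $\alpha$-quadruple of $F$ and $A(p)$ is one of $G$. If they are in negative order, then $B_i=[q_{i+1},q_i]\cap\mathbb R$. Take $p=(q_4,q_3,q_2,q_1)$, which is in positive order. Up to the point $\infty$, the arcs $[p_1,p_2],[p_2,p_3],[p_3,p_4],[p_4,p_1]$ are $B_3,B_2,B_1,B_4$. So by \eqref{eq:masses} $p$ is an $\alpha^*$-quadruple of $F$, and $A(p)$ is one of $G$.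
\end{proof}

\section{Proofs of the results}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\alpha_2>\frac kN$ and $\alpha_4>\frac lN$. Take $F,G$ from Proposition~\ref{prop:line} and the corresponding measures $\mu_1^n,\mu_2^n$ of Section~\ref{sec:reduction}. If they had a common $\alpha$-partition for infinitely many $n$, then Proposition~\ref{prop:reduction} would give $A$, $\beta$ and $p$, and $c(p)<c(A(p))$ by Proposition~\ref{prop:line}. This contradicts $c(A(p))=c(p)$. So for all large $n$ the pair $\mu_1^n,\mu_2^n$ has no common $\alpha$-partition, and $\alpha\notin\mathcal A_{4,2}$.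

If $\alpha_1>\frac kN$ and $\alpha_3>\frac lN$, apply this to the cyclic shift $(\alpha_4,\alpha_1,\alpha_2,\alpha_3)$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:small}]
Let $b=\min(\alpha_2,\alpha_4)$ and $s=\alpha_1+\alpha_3<\frac b3$. We look for $N$ such that the smaller of $\alpha_2,\alpha_4$ exceeds $\frac1N$ and the larger exceeds $\frac{N-2}N$. Since $2b\le1-s<1$, we have $b<\frac12$. Put $n=\lfloor1/b\rfloor\ge2$ and $N=n+1\ge3$. Then $\frac1N<b\le\frac1n$, and
\[
\frac2N-b\ \ge\ \frac2{n+1}-\frac1n=\frac{n-1}{n(n+1)}\ \ge\ \frac1{3n}\ \ge\ \frac b3\ >\ s ,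
\]
where the second inequality is equivalent to $3(n-1)\ge n+1$, that is, $n\ge2$. Hence
\[
\max(\alpha_2,\alpha_4)=1-b-s>1-\frac2N=\frac{N-2}N .
\]
So Theorem~\ref{thm:main} applies with $\{k,l\}=\{1,N-2\}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:supp}]
(a) By Theorem~\ref{thm:main} there are measures $\mu_1,\mu_2$ on $S^2$ without a common $\alpha$-partition. We smooth them and use Lemma~\ref{lem:limit}. For $j=1,2$ let $\tilde\mu_j^n$ have the density
\[
f_j^n(z)=\frac{n+1}{2^{n+2}\pi}\int_{S^2}(1+\langle z,y\rangle)^n\,d\mu_j(y)\qquad(z\in S^2)
\]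
with respect to surface area. It is the restriction of a polynomial in $z$, hence $C^\infty$. It is strictly positive, because the integrand vanishes only at $y=-z$ and $\mu_j$ has no atoms. For fixed $y$, the kernel integrates over $z$ to
\[
\frac{n+1}{2^{n+2}\pi}\cdot2\pi\int_{-1}^1(1+t)^n\,dt=1,
\]
and its integral over $\{\langle z,y\rangle\le1-\eta\}$ is $(1-\frac\eta2)^{n+1}\to0$ for each $\eta\in(0,2)$. So for continuous $f$ the averages of $f$ against the kernel centered at $y$ converge to $f(y)$, uniformly in $y$, and $\tilde\mu_j^n\to\mu_j$ weakly.

Suppose that for no $n$ the pair $\tilde\mu_1^n,\tilde\mu_2^n$ has the required property. Then for each $n$ there is a vector $\alpha^n$ with $|\alpha^n-\alpha|<\frac1n$ for which this pair has a common $\alpha^n$-partition. Pass to a convergent subsequence of these fans. Semicircles are $\mu_j$-null, so by Lemma~\ref{lem:limit} the limit is a genuine fan and $\mu_j(\sigma_i)=\alpha_i$ for all $i$ and $j=1,2$. This is a common $\alpha$-partition of $\mu_1,\mu_2$, a contradiction.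

(b) Having a common $\alpha$-partition is unaffected by a cyclic shift of $\alpha$, on the sphere and in the plane, so we may assume $\alpha_2>\frac kN$ and $\alpha_4>\frac lN$. Take $n$ large and $\mu_1^n,\mu_2^n$ as in the proof of Theorem~\ref{thm:main}. They are concentrated on $\{Z>0\}$. Let $\mu_1',\mu_2'$ be their images in the plane $Z=1$ under central projection from the origin, which is a diffeomorphism from $S^2\cap\{Z>0\}$. For $z\in\mathbb R^2$ put $\hat z=(z,1)$. A ray $\{z+td:t\ge0\}$ with $d\in\mathbb R^2\setminus\{0\}$ corresponds to the part in $Z>0$ of the half plane $\mathbb R\hat z+\mathbb R_{\ge0}(d,0)$, because $a\hat z+b(d,0)$ with $a>0$, $b\ge0$ projects to $z+\frac bad$. This half plane meets $S^2$ in a great semicircle from $\hat z/|\hat z|$ to its antipode. So the four rays of a planar $4$-fan come from the four distinct semicircles of a $4$-fan on $S^2$, and the planar sectors are the projections of the parts in $Z>0$ of its sectors, in the same cyclic order. A common planar $\alpha$-partition of $\mu_1',\mu_2'$ would give one of $\mu_1^n,\mu_2^n$, which does not exist.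
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
``S E C O N D E D I T I O N'', \texttt{https://github.com/weilai0980/paper-math}.
\end{thebibliography}
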